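# Point sets in $\mathbb P^n$ with integral closure resurgence greater than one

## 1. Three theorems on $\rho_{int}$ of ideals of points

Throughout, $k$ is a field, $R=k[\mathbb P^n]=k[x_0,\dots,x_n]$ with $n\ge1$, and $Z=m_1p_1+\dots+m_sp_s$ is a nonempty fat point subscheme of $\mathbb P^n$ with ideal $I(Z)=I(p_1)^{m_1}\cap\dots\cap I(p_s)^{m_s}$. The number under study is
$$\rho_{int}(I(Z))=\sup\Big\{\frac mr:\ m,r\ge1,\ \overline{I(Z)^m}\not\subseteq I(Z)^r\Big\},$$
where the bar denotes integral closure.

**Theorem 1.** Let $\operatorname{char}k\ne2,3$, and let $Z\subset\mathbb P^5$ be the reduced set of the 20 points whose coordinates are the permutations of $(1,1,1,0,0,0)$. Then $I(Z)$ is generated by six quadrics and $x_0x_1\cdots x_5\in\overline{I(Z)^3}\setminus I(Z)^2$. So $\overline{I(Z)^3}\not\subseteq I(Z)^2$ and $\rho_{int}(I(Z))\ge\frac32$. The same bound is attained in $\mathbb P^n$ for every $n\ge5$.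

**Theorem 2.** Let $\operatorname{char}k=0$.

(a) For every $n\ge4$ there is a reduced set $Z\subset\mathbb P^n$ of rational points with $\rho_{int}(I(Z))\ge\frac12\lceil\frac{n+1}2\rceil\ge\frac32$.

(b) For 44 explicit rational points $Z\subset\mathbb P^3$ one has $\overline{I(Z)^6}\not\subseteq I(Z)^5$, so $\rho_{int}(I(Z))\ge\frac65$.

Hence, over a field of characteristic $0$, the equality $\rho_{int}(I(Z))=1$ holds for all $Z\subset\mathbb P^n$ if and only if $n\le2$.

**Theorem 3.** Let $k=\bar k$ and $\operatorname{char}k=0$. There is a reduced $Z\subset\mathbb P^3$ with $\overline{I(Z)^3}\not\subseteq I(Z)^2$. So $\rho_{int}(I(Z))=\frac32$, and the Harbourne–Kettinger–Zimmitti bound $\rho_{int}\le\frac n2$ is attained for $n=3$.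

The theorems answer a question posed as Open Problem 7 in "Various versions of the resurgence and how they are related": is $\rho_{int}(I(Z))=1$ for all $Z$? Two facts are quoted there. One is $1\le\rho_{int}(I(Z))$ for every $Z$. The other, due to Harbourne, Kettinger and Zimmitti, is $\rho_{int}(I(Z))\le\frac n2$ for $n\ge2$. Together they give $\rho_{int}=1$ for $n=2$. The answer to the question is no. For $n\ge4$ these notes do not determine $\sup_Z\rho_{int}(I(Z))$; in characteristic $0$, Theorem 2 and the quoted bound place it between $\frac12\lceil\frac{n+1}2\rceil$ and $\frac n2$.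

In plain words: powers of $I$ shrink as the exponent grows, and integral closure enlarges each power. Can the enlargement of the $m$-th power stick out of the $r$-th power even though $m>r$? Theorem 1 says that a single monomial in $\mathbb P^5$ does this with $m=3$, $r=2$.

## 2. Integral closure, symbolic powers, and the cases where $\rho_{int}=1$

**Definition (integral closure).** An element $c\in R$ is integral over an ideal $I$ if $c^q=\sum_{j=1}^q a_jc^{q-j}$ for some $q\ge1$ and $a_j\in I^j$. The elements integral over $I$ form the ideal $\overline I$.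

For instance, $xy$ is integral over $(x^2,y^2)$: take $q=2$, $a_1=0$, $a_2=x^2y^2\in(x^2,y^2)^2$. It is not in $(x^2,y^2)$.

**Valuative criterion** (Huneke–Swanson, *Integral Closure of Ideals, Rings and Modules*, §6.8). Let $v(I)$ be the minimum of $v$ on $I$; it is attained on any generating set. An element $c\in R$ lies in $\overline I$ if and only if $v(c)\ge v(I)$ for every discrete valuation ring $V$ with $R\subseteq V\subseteq\operatorname{Frac}R$ and valuation $v$.

**Definition (symbolic power).** For $I=I(Z)$ with $Z=\sum m_pp$, put $I^{(m)}=\bigcap_pI(p)^{m\,m_p}$.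

When $Z$ is reduced, $I^{(m)}$ consists of the polynomials vanishing to order at least $m$ at every point. Since $I(p)^a$ is $I(p)$-primary, a form lies in $I(p)^a$ exactly when its dehomogenization, with respect to a linear form not vanishing at $p$, lies in $\mathfrak m_p^a$. We use this throughout to test orders in an affine chart.

Two valuations give immediate constraints.

* *Order at $p$.* If $p=(1:0:\dots:0)$, let $v_p(F)$ be the least total degree in $x_1,\dots,x_n$ of a monomial of $F$. This is a valuation and $I(p)^a=\{v_p\ge a\}$. So each $I(p)^a$ is integrally closed, and $\overline{I^m}\subseteq I^{(m)}$.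
* *Order at the origin.* Let $\alpha$ be the least degree of a nonzero form in $I$. The lowest degree of a monomial is a valuation with value $m\alpha$ on $I^m$. So every form in $\overline{I^m}$ has degree at least $m\alpha$.

Example: let $I=(xy,yz,xz)$ be the ideal of the three coordinate points of $\mathbb P^2$. Then $xyz\in I^{(2)}$, because two of the three factors vanish at each point. But $\deg xyz=3<4$, so $xyz\notin\overline{I^2}$. Degree matters.

**The lower bound.** If $m<r$ then $I^m\not\subseteq I^r$, because $I^m$ has a nonzero form of degree $m\alpha<r\alpha$. Hence $\rho_{int}\ge\sup_r\frac{r-1}r=1$, and $\rho_{int}(I)=1$ if and only if $\overline{I^m}\subseteq I^r$ whenever $m>r$. A failure with $m=r$ does not count.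

**The line, $n=1$.** Here $I(Z)=(F)$ with $F$ a nonconstant form. As $R$ is normal, principal ideals are integrally closed, so $\overline{(F^m)}=(F^m)$, which is not contained in $(F^r)$ exactly when $m<r$. So $\rho_{int}=1$.

**Reduced complete intersections.** If $I=I(Z)$ is generated by a regular sequence, then (textbook fact) the powers $I^m$ have no embedded components, so $I^m=I^{(m)}$. For $m\ge r$ we get $\overline{I^m}\subseteq I^{(m)}=I^m\subseteq I^r$, and $\rho_{int}=1$.

**A natural attempt to prove $\rho_{int}=1$.** Let $m>r$. A form of $\overline{I^m}$ lies in $I^{(m)}\subseteq I^{(r)}$ and has degree at least $m\alpha$. The ideals $I^r$ and $I^{(r)}$ agree in all large degrees, since they agree in every affine chart (the computation is in the proof of Lemma 1). So if $(I^r)_t=(I^{(r)})_t$ for all $t\ge m\alpha$, we are done. The argument stops exactly there: nothing forces these two spaces to agree already in degree $m\alpha$. For complete intersections they agree in every degree, so a counterexample needs at least one more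 generator.

## 3. A degree test for membership in $\overline{I^m}$

The next lemma says that order plus degree is enough to be integral over $I^m$. It replaces the search for integral equations.

**Lemma 1.** Let $I=I(Z)$ be generated in degrees $\le d$. If $G\in I^{(m)}$ is a form with $\deg G\ge md$, then $G\in\overline{I^m}$.

*Proof.* By the valuative criterion it suffices that $v(G)\ge m\,v(I)$ for each $V$ as above. Renumber so that $\varepsilon:=v(x_0)=\min_jv(x_j)\ge0$, and put $u_j=x_j/x_0\in V$. A form $F$ of degree $e$ satisfies $F=x_0^eF(1,u_1,\dots,u_n)$, so $v(F)=e\varepsilon+v(F(u))$, where $F(u)$ is the dehomogenization.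

Let $f_i$ be homogeneous generators of $I$ with $\deg f_i\le d$, and $w=\min_iv(f_i(u))$. Since $\varepsilon\ge0$, we have $v(I)\le d\varepsilon+w$.

Let $\mathcal I\subseteq k[u_1,\dots,u_n]$ be the dehomogenization of $I$, generated by the $f_i(u)$. Dehomogenization commutes with finite intersections, so $\mathcal I=\bigcap\mathfrak m_p^{m_p}$ over the points $p$ of $Z$ with $x_0(p)\ne0$. These ideals are pairwise comaximal, so their intersection is their product, and
$$\mathcal I^m=\prod\mathfrak m_p^{m\,m_p}=\bigcap\mathfrak m_p^{m\,m_p}.$$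
This contains $G(u)$, because $G\in I^{(m)}$. (If no such $p$ exists, $\mathcal I$ is the unit ideal and the statement is trivial.) Since $k[u]\subseteq V$, every element of $\mathcal I$ has value at least $w$, so $v(G(u))\ge mw$. Finally $v(G)=\deg G\cdot\varepsilon+v(G(u))\ge md\varepsilon+mw\ge m\,v(I)$. $\square$

So if $I$ is generated in the single degree $d$, a form lies in $\overline{I^m}$ if and only if it lies in $I^{(m)}$ and has degree at least $md$ (or is zero). Our task is to find such a form outside $I^r$, with $m>r$.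

**Lemma 2.** Let $Z\subset\mathbb P^n$ be reduced, view it in $\mathbb P^n=\{x_{n+1}=0\}\subset\mathbb P^{n+1}$, and let $I\subset R$ and $I'=IR[x_{n+1}]+(x_{n+1})$ be the two ideals of $Z$. If $\overline{I^m}\not\subseteq I^r$, then $\overline{I'^m}\not\subseteq I'^r$.

*Proof.* Let $g\in\overline{I^m}\setminus I^r$. Since $I^m\subseteq I'^m$, we have $g\in\overline{I'^m}$. If $g\in I'^r$, then setting $x_{n+1}=0$ gives $g\in I^r$, a contradiction. $\square$

## 4. Slices of a box and their equations

The simplest complete intersection of points is a box $\{0,\dots,D\}^n$. We cut it with one more polynomial of the same shape, in a way that treats $n+1$ coordinates symmetrically.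

**Setting.** Let $n,d\ge2$, $D=d-1$, with $(n+1)D$ even, and $\kappa=(n+1)D/2$. Assume that either $\operatorname{char}k=0$, or $(n,d)=(5,2)$ and $\operatorname{char}k\ne2,3$. Write $R=k[h,x_1,\dots,x_n]$ and $x_0:=\kappa h-\sum_{i\ge1}x_i$, so that $x_0+\dots+x_n=\kappa h$. As $\kappa\ne0$ in $k$, the forms $x_0,\dots,x_n$ are also coordinates. Let $f(X)=\prod_{c=0}^D(X-c)$, let $f_i=\prod_{c=0}^D(x_i-ch)$ for $0\le i\le n$, and let
$$Z=Z_{n,d}=\Big\{z\in\{0,\dots,D\}^{n+1}:\ \sum_{i=0}^nz_i=\kappa\Big\},$$
a set of points of $\mathbb P^n$ via $h=1$, $x_i=z_i$.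

For example, $Z_{3,2}$ consists of the six permutations of $(1,1,0,0)$, and $Z_{5,2}$ of the twenty permutations of $(1,1,1,0,0,0)$. All $f_i$ vanish on $Z$ and have degree $d$. We want them to generate $I(Z)$; this needs a count in an Artinian ring.

**Lemma 3** (strong Lefschetz property; Stanley, SIAM J. Alg. Disc. Meth. 1, 1980; also Watanabe). Let $\operatorname{char}k=0$, $A=k[x_1,\dots,x_N]/(x_1^d,\dots,x_N^d)$, $\ell=\sum x_i$. For $s\ge0$, multiplication $\ell^s:A_i\to A_{i+s}$ is injective if $2i+s\le ND$ and surjective if $2i+s\ge ND$.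

*Proof.* On $k[x]/(x^d)$ put $Ex^e=x^{e+1}$, $Hx^e=(2e-D)x^e$, $Fx^e=e(D+1-e)x^{e-1}$. Then $[H,E]=2E$, $[H,F]=-2F$, and
$$[E,F]x^e=\big(e(D+1-e)-(e+1)(D-e)\big)x^e=(2e-D)x^e=Hx^e .$$
So this is a representation of $\mathfrak{sl}_2$, and $A$ is its $N$-fold tensor power, on which $E$ acts as multiplication by $\ell$ and $H$ acts on $A_j$ as $2j-ND$. In characteristic $0$ finite-dimensional representations of this kind split into the standard irreducible ones, and therefore $E^a$ maps the weight space $-a$ bijectively onto the weight space $a$, for $a\ge0$. That is, $\ell^{ND-2i}:A_i\to A_{ND-i}$ is bijective for $2i\le ND$.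

If $2i+s\le ND$, this bijection factors through $\ell^s:A_i\to A_{i+s}$ first, so $\ell^s$ is injective. If $2i+s\ge ND$, put $j=i+s$. Then $2j\ge ND$ and $ND-j\le i$, and the bijection $A_{ND-j}\to A_j$ ends with $\ell^s:A_i\to A_j$, so $\ell^s$ is surjective. $\square$

**Lemma 4.** $I(Z)=(f_0,\dots,f_n)$.

*Proof.* Let $T=R/(f_0,\dots,f_n)$, $A=k[x_1,\dots,x_n]/(x_1^d,\dots,x_n^d)$ and $\ell=\sum_{i\ge1}x_i$. Modulo $h$ we have $f_i=x_i^d$ for $i\ge1$ and $f_0=(-\ell)^d$, so $T/hT=A/\ell^dA$.

**Step 1: $\dim_kT/hT=|Z|$.** This count is what makes the $f_i$ sufficient. Let $H_A(j)=\dim A_j$.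

*Characteristic $0$.* By Lemma 3, $\ell^d:A_{j-d}\to A_j$ is injective if $2j-d\le nD$ and surjective otherwise. Since $nD+d=(n+1)D+1=2\kappa+1$, the first case is $j\le\kappa$. Hence
$$\dim A/\ell^dA=\sum_{j\le\kappa}\big(H_A(j)-H_A(j-d)\big)=\sum_{j=\kappa-D}^{\kappa}H_A(j).$$
Now $H_A(j)$ is the number of $(z_1,\dots,z_n)\in\{0,\dots,D\}^n$ with sum $j$. Setting $z_0=\kappa-j\in\{0,\dots,D\}$, the sum counts $Z$.

*$(n,d)=(5,2)$, $\operatorname{char}k\ne2,3$.* Here $\dim A_j=1,5,10,10,5,1$ and $\ell^2=2e_2$, with $e_2$ the second elementary symmetric polynomial. The map $A_0\to A_2$ is injective. The map $A_1\to A_3$ sends $\sum c_ix_i$ to $2\sum_{i<j<l}(c_i+c_j+c_l)x_ix_jx_l$. If this is $0$, comparing triples that differ in one index shows that all $c_i$ are equal, and then $3c_i=0$ gives $c_i=0$; so it is injective. The map $A_2\to A_4$ is the transpose of $A_1\to A_3$ under the perfect pairings $A_j\times A_{5-j}\to A_5$, hence surjective. The map $A_3\to A_5$ is nonzero ($x_1x_2x_3\mapsto2x_1\cdots x_5$), hence surjective. So $\dim A/\ell^2A=1+5+9+5+0+0=20=\binom63=|Z|$.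

**Step 2: from the count to the ideal.** We show that $T\to R/I(Z)$ is bijective. Add up the dimensions in the exact sequence
$$0\to(0:_Th)(-1)\to T(-1)\xrightarrow{\ h\ }T\to T/hT\to0$$
over all degrees $\le j$. For $j\gg0$ this gives
$$|Z|=\dim T/hT=\dim T_j+\sum_{i<j}\dim(0:_Th)_i.$$
Since all $f_i$ vanish on $Z$, $T$ surjects onto $R/I(Z)$; let $K$ be the kernel. For $j\gg0$, $\dim(R/I(Z))_j=|Z|$. So $\dim T_j\ge|Z|$, and the displayed equality forces $0:_Th=0$ and $K_j=0$ for $j\gg0$. As $h$ is a nonzerodivisor on $T$ and every homogeneous element of $K$ is killed by a power of $h$, $K=0$. $\square$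

## 5. From six points in $\mathbb P^3$ to a residue test

**Six points by hand.** Let $\operatorname{char}k=0$ and $Z=Z_{3,2}$, so $x_0+x_1+x_2+x_3=2h$ and $I=(f_0,f_1,f_2,f_3)$ with $f_i=x_i(x_i-h)$. In the cube $\{0,1\}^3$ of values of $(x_1,x_2,x_3)$ at $h=1$, the points of $Z$ are those with coordinate sum $1$ or $2$. Two vertices are left over: $o=(0,0,0)$, where $x_0=2$, and $q=(1,1,1)$, where $x_0=-1$. At both, $f_1=f_2=f_3=0$ and $f_0=2$.

Every element of $(I^2)_4$ is a linear combination of the products $f_if_j$. At $o$ and at $q$ all of these vanish except $f_0^2$, which takes the value $4$ at both. So *every element of $(I^2)_4$ takes the same value at $o$ and $q$*. The form $M=x_0x_1x_2x_3$ takes the values $0$ and $-1$, so $M\notin I^2$. On the other hand two of the factors of $M$ vanish at each point of $Z$, so $M\in I^{(2)}$, and $\deg M=4=2\cdot2$. By Lemma 1, $M\in\overline{I^2}$.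

So $I^2$ is not integrally closed, but $m=r=2$ gives only the ratio $1$. We must make the order larger than $r$ while keeping the obstruction. The obstruction itself is a linear functional on values at the left-over points of the box, and it generalizes.

**Lemma 5** (residue test). In the setting of Section 4, let $\mathcal W=\{0,\dots,D\}^n$ (points with $h=1$), $J(p)=\prod_{i=1}^nf'(p_i)$ and $Z'=\{p\in\mathcal W:f_0(p)\ne0\}$. Then $J(p)\ne0$ on $\mathcal W$ and $\mathcal W\setminus Z'=Z$. Let $I=I(Z)$, $r\ge2$ and $t=(n+1)D+(r-2)d$. If $G\in(I^r)_t$, then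
$$\varphi_r(G):=\sum_{p\in Z'}\frac{G(p)}{f_0(p)^{r-1}J(p)}=0 .$$

*Proof.* For $c\in\{0,\dots,D\}$, $f'(c)=\prod_{c'\ne c}(c-c')\ne0$ in $k$. On $\mathcal W$ the forms $f_1,\dots,f_n$ vanish, so $\mathcal W\setminus Z'$ is the set of points of $\mathcal W$ where all $f_i$ vanish; by Lemma 4 this is $Z$.

**Step 1: a vanishing sum over the box.** This is the source of the functional. If $0\le e<D$, then $\sum_{c=0}^Dc^e/f'(c)=0$: by Lagrange interpolation the sum is the coefficient of $X^D$ in the polynomial of degree $\le D$ that interpolates $X^e$ at $0,\dots,D$, and that polynomial is $X^e$. Now let $Q$ be a polynomial in $x_1,\dots,x_n$ of degree $<nD$. For each monomial of $Q$ the sum over $\mathcal W$ of monomial divided by $J$ is a product of one-variable sums, and some exponent is $<D$. So $\sum_{p\in\mathcal W}Q(p)/J(p)=0$.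

**Step 2: reduction to Step 1.** Write $G=\sum_{|\beta|=r-1}f^\beta g_\beta$ with $g_\beta\in I$ of degree $t-(r-1)d=(n+1)D-d=nD-1$. On $Z'$ only $f_0$ is nonzero, so $G(p)=f_0(p)^{r-1}g(p)$ with $g=g_{(r-1,0,\dots,0)}$. As $g$ vanishes on $Z=\mathcal W\setminus Z'$,
$$\varphi_r(G)=\sum_{p\in Z'}\frac{g(p)}{J(p)}=\sum_{p\in\mathcal W}\frac{g(p)}{J(p)}=0.\qquad\square$$

For $Z_{3,2}$ and $r=2$ one finds $J(o)=-1$, $J(q)=1$ and $\varphi_2(G)=\frac12(G(q)-G(o))$: the computation above.

To violate the test we use a product of linear forms that vanishes at all but one point of $Z'$, so that no cancellation can occur.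

**Lemma 6.** Let $P=\prod_{i=0}^n\prod_{c=1}^D(x_i-ch)$, a form of degree $(n+1)D$. Then $\varphi_2(P)=1/\kappa\ne0$. Moreover $P\in I(z)^{\nu(z)}$ for $z\in Z$, where $\nu(z)=\#\{i:z_i\ne0\}\ge\lceil\frac{n+1}2\rceil$.

*Proof.* If $p\in\mathcal W$ has $p_i\ne0$ for some $i\ge1$, a factor of $P$ vanishes at $p$. So only $o=(1:0:\dots:0)$, where $x_1=\dots=x_n=0$ and $x_0=\kappa$, can contribute. In characteristic $0$, $f_0(o)=f(\kappa)\ne0$ because $\kappa=(n+1)D/2>D$; for $(n,d)=(5,2)$, $f(3)=6\ne0$. So $o\in Z'$. Since $f'(0)=\prod_{c=1}^D(-c)$,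
$$P(o)=\prod_{c=1}^D(\kappa-c)\cdot\prod_{i=1}^n\prod_{c=1}^D(-c)=\frac{f(\kappa)}\kappa\,J(o),$$
and $\varphi_2(P)=P(o)/(f_0(o)J(o))=1/\kappa$.

For $z\in Z$ and each $i$ with $z_i\ne0$, the factor $x_i-z_ih$ vanishes at $z$; this gives order at least $\nu(z)$. As $z_i\le D$ and $\sum z_i=(n+1)D/2$, we get $\nu(z)\ge\frac{n+1}2$. $\square$

## 6. Twenty points in $\mathbb P^5$, and all $n\ge4$

**Proof of Theorem 1.** Take $Z=Z_{5,2}$, so $d=2$, $D=1$, $\kappa=3$. In the coordinates $x_0,\dots,x_5$, with $h=\frac13\sum x_i$, these are the 20 permutations of $(1,1,1,0,0,0)$, and $I=I(Z)$ is generated by six quadrics by Lemma 4. The form $P=\prod_{i=0}^5(x_i-h)$ has order at least $3$ at each point of $Z$ and degree $6=3\cdot2$, so $P\in\overline{I^3}$ by Lemma 1. For $r=2$ the test degree is $t=(n+1)D=6$, and $\varphi_2(P)=\frac13\ne0$, so $P\notin I^2$ by Lemma 5.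

To get the monomial, apply the linear substitution $h\mapsto h$, $x_i\mapsto h-x_i$ for $i\ge1$. Then $x_0\mapsto3h-\sum_{i\ge1}(h-x_i)=-2h+(3h-x_0)=h-x_0$. This involution maps $Z$ to itself, so it preserves $I$, $I^2$ and $\overline{I^3}$, and it sends $P$ to $\prod_{i=0}^5(-x_i)=x_0\cdots x_5$. Hence $x_0\cdots x_5\in\overline{I^3}\setminus I^2$ and $\rho_{int}(I)\ge\frac32$. For $n>5$ apply Lemma 2 repeatedly. $\square$

**Proof of Theorem 2(a).** The same form works with $d$ chosen by parity. Let $n\ge4$, $m=\lceil\frac{n+1}2\rceil$, and take $Z=Z_{n,d}$ with $d=2$ for $n$ odd and $d=3$ for $n$ even; in both cases $(n+1)(d-1)$ is even. By Lemma 6, $P\in I^{(m)}$, and $\deg P=(n+1)(d-1)\ge md$. Indeed, for $n$ odd, $n+1=2m$. For $n$ even, $m=\frac n2+1$ and $2n+2\ge3(\frac n2+1)$ because $n\ge2$. By Lemma 4, $I$ is generated in degree $d$, so Lemma 1 gives $P\in\overline{I^m}$. By Lemmas 5 and 6 with $r=2$, $t=(n+1)D=\deg P$, we have $P\notin I^2$. So $\rho_{int}(I)\ge\frac m2$, and $m\ge3$ for $n\ge4$. $\square$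

## 7. Forty-four points in $\mathbb P^3$

**Where the product stops.** For $n=3$, Lemma 6 guarantees only order $2$, for every $d$: the ratio is $\frac22=1$. The trouble is caused by points with exactly two nonzero coordinates. The bound $\sum z_i=2D$ with $z_i\le D$ shows that these are just the permutations of $(0,0,D,D)$; everywhere else the order is at least $3$. The remedy is to multiply $P$ by elements of $I$ that are singular at these few points and that the residue functional does not notice.

**Proof of Theorem 2(b).** Take $Z=Z_{3,4}=\{z\in\{0,1,2,3\}^4:\sum z_i=6\}$. It has $\binom93-4\binom53=44$ points, $\kappa=6$, and $I=(f_0,f_1,f_2,f_3)$ is generated by quartics. Let $P$ be as in Lemma 6, of degree $12$, and put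
$$G=P\,\ell_1\ell_2\ell_3,\qquad \begin{aligned}\ell_1&=f_0+f_1-f_2-f_3,\\ \ell_2&=f_0-f_1+f_2-f_3,\\ \ell_3&=f_0-f_1-f_2+f_3.\end{aligned}$$

**Step 1: $G$ has order at least $6$ on $Z$.** This is for Lemma 1. All $\ell_a$ lie in $I$, so each has order at least $1$. If $z$ is not a permutation of $(0,0,3,3)$, then $G$ has order at least $3+3=6$. Let $z=(0,0,3,3)$. In the chart $h=1$ the linear term of $f_i$ at $z$ is $f'(z_i)\,dx_i$, and $f'(0)=-6$, $f'(3)=6$. So the linear term of $\ell_1$ is
$$-6\,dx_0-6\,dx_1-6\,dx_2-6\,dx_3=-6\,d(x_0+x_1+x_2+x_3)=0,$$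
because $\sum x_i=6h=6$ is constant. Thus $\ell_1\in I(z)^2$; for $z=(3,3,0,0)$ the signs are reversed and the conclusion is the same. Likewise $\ell_2$ serves $(0,3,0,3)$ and $(3,0,3,0)$, and $\ell_3$ serves $(0,3,3,0)$ and $(3,0,0,3)$. At these six points $G$ has order at least $2+2+1+1=6$.

So $G\in I^{(6)}$, $\deg G=12+12=24=6\cdot4$, and $G\in\overline{I^6}$ by Lemma 1.

**Step 2: $G\notin I^5$.** We apply the residue test with $r=5$; its degree is $t=4\cdot3+3\cdot4=24$, as needed. On $Z'$ the forms $f_1,f_2,f_3$ vanish, so $\ell_1=\ell_2=\ell_3=f_0$ there and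
$$\varphi_5(G)=\sum_{Z'}\frac{P\,f_0^3}{f_0^4J}=\varphi_2(P)=\frac16\ne0 .$$
By Lemma 5, $G\notin I^5$. So $\overline{I^6}\not\subseteq I^5$ and $\rho_{int}(I)\ge\frac65$.

**Step 3: the equivalence.** By Lemma 2, failure occurs in every $\mathbb P^n$ with $n\ge3$ in characteristic $0$. For $n=1$ we computed $\rho_{int}=1$ in Section 2, and for $n=2$ it is the quoted fact. $\square$

## 8. A set in $\mathbb P^3$ with $\rho_{int}=\frac32$: the Jacobian form and what it needs

From here on $k=\bar k$ and $\operatorname{char}k=0$, and we prove Theorem 3. We want $m=3$, $r=2$ in $\mathbb P^3$.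

The idea is as follows. A functional $\varphi$ that kills $(I^2)_t$ does not change when we subtract from a form $\mathcal J$ an element $F\in(I^2)_t$. So let $\mathcal J$ have order only $2$ on $Z$, with $\varphi(\mathcal J)\ne0$, and try to choose $F\in(I^2)_t$ whose quadratic part equals that of $\mathcal J$ at every point of $Z$. Then $G=\mathcal J-F$ has order $3$ and still $\varphi(G)\ne0$. The role of $\mathcal J$ will be played by a Jacobian determinant. What has to be proved is that elements of $(I^2)_t$ realize all quadratic parts at all points of $Z$ simultaneously. We do not study this for the sets $Z_{3,d}$. Instead we build $Z$ from a $3\times3$ matrix, so that the relations among the generators of $I(Z)$ are explicit.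

### 8.1. The matrix $A$ and its minors

Let $R=k[x_0,\dots,x_3]$, $y_i=x_i^4$, $S=k[y_0,\dots,y_3]$. The ring $R$ is a free $S$-module on the monomials $x^e$ with $0\le e_i\le3$. Degrees of elements of $R$ are taken in the $x_i$; subscripts on $S$ refer to degree in the $y_i$. Let $\omega$ be a primitive cube root of $1$ and, for $i=1,2,3$,
$$L_i=y_0+\omega^iy_1,\qquad M_i=y_2+\omega^iy_3,\qquad A=\begin{pmatrix}L_1&M_1&0\\0&L_2&M_2\\M_3&0&L_3\end{pmatrix}.$$
Read the indices $1,2,3$ modulo $3$: the nonzero entries of $A$ are $A_{ii}=L_i$ and $A_{i,i+1}=M_i$. Put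
$$f_0:=\det A=L_1L_2L_3+M_1M_2M_3=y_0^3+y_1^3+y_2^3+y_3^3=\sum x_i^{12}.$$
Let $a_1,a_2,a_3$ be the rows of $A$ and $\operatorname{adj}=\operatorname{adj}(A)$, so $A\operatorname{adj}=\operatorname{adj}A=f_0\cdot\mathrm{Id}$. Let $U=\langle y_0,y_1\rangle$ and $V=\langle y_2,y_3\rangle$. The $L_i$ are pairwise independent in the plane $U$, so each is a combination of the other two with nonzero coefficients; the same holds for the $M_i$ in $V$.

The first lemma describes the ideal $I_2\subset S$ generated by the $2\times2$ minors of $A$.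

**Lemma 7.** The nine $2\times2$ minors of $A$ are linearly independent. The space $(S/I_2)_2$ is one-dimensional, say $k\theta$, and $y_iy_j\equiv\beta_{ij}\theta$ with $(\beta_{ij})$ symmetric and nondegenerate. Further $(S/I_2)_3=0$, and $A$ has rank at least $2$ at every point of $\mathbb P^3$.

*Proof.* Up to sign the minors are $L_1L_2,L_1L_3,L_2L_3$; $M_1M_2,M_1M_3,M_2M_3$; and $L_1M_2,L_2M_3,L_3M_1$. In a relation $\lambda_3L_1L_2+\lambda_2L_1L_3+\lambda_1L_2L_3=0$, reduction modulo $L_i$ gives $\lambda_i=0$. So the first three are a basis of $S^2U$, and likewise the next three of $S^2V$.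

Consider the annihilator of the last three in $(U\otimes V)^*$, a space of dimension at least $4-3=1$. It contains no rank-one element $u\otimes v$: the conditions $u(L_1)v(M_2)=u(L_2)v(M_3)=u(L_3)v(M_1)=0$ would need at least three vanishing factors, but a nonzero $u$ kills at most one $L_i$ and a nonzero $v$ at most one $M_i$. Any two-dimensional space of $2\times2$ matrices over $k=\bar k$ contains a rank-one matrix, since the determinant restricts to a binary quadratic form. So the annihilator is one-dimensional, spanned by a form of rank $2$. Hence the three mixed minors are independent.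

As $S_2=S^2U\oplus(U\otimes V)\oplus S^2V$ has dimension $10$, the quotient $(S/I_2)_2$ is one-dimensional. The matrix $(\beta_{ij})$ vanishes on the two diagonal $2\times2$ blocks, and its off-diagonal block is the rank-2 form above, so it is nondegenerate. A cubic monomial in the $y_i$ has two factors in $U$ or two in $V$, hence lies in $I_2$; so $(S/I_2)_3=0$. In particular the minors have no common zero with $(y_0,\dots,y_3)\ne0$, so the rank of $A$ is at least $2$ at every point of $\mathbb P^3$. $\square$

### 8.2. The choice of $h$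

Let $H=R_8^3$. For $h=(h_1,h_2,h_3)^T\in H$ put $(f_1,f_2,f_3)^T=Ah$. Then $f_0,\dots,f_3$ all have degree $12$, and multiplying by $\operatorname{adj}$ gives
$$\sum_{i=1}^3\operatorname{adj}_{ki}f_i=h_kf_0\qquad(k=1,2,3).\tag{1}$$
The next lemma collects the generality conditions.

**Lemma 8.** For general $h\in H$ the following hold.

(i) If $r\in R_4^3$ and $\sum_kr_kh_k\in I_2R$, then $r=0$.

(ii) $Z':=V(h_1,h_2,h_3)$ is a reduced complete intersection of $8^3=512$ points, disjoint from $\{f_0=0\}$.

(iii) The scheme $Z:=V(f_0,f_1,f_2,f_3)$ is finite (or empty) and reduced.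

*Proof.* Each condition contains a nonempty Zariski open subset of the affine space $H$; these then meet.

**Step 1: condition (ii).** The scheme $\{(p,h):h(p)=0\}\subset\mathbb P^3\times H$ is the total space of a vector bundle over $\mathbb P^3$ of rank $\dim H-3$, because evaluation of triples of forms of degree $8$ is surjective at each point. So it is smooth of dimension $\dim H$. By generic smoothness (characteristic $0$) its fibre $V(h)$ over a general $h$ is smooth of dimension $0$ or empty. Three forms in $\mathbb P^3$ have a common zero, so $V(h)$ is a nonempty finite reduced complete intersection, and by Bézout it has $512$ points. Over the surface $\Sigma=\{f_0=0\}$ the corresponding bundle has dimension $2+\dim H-3<\dim H$, so a general $h$ has no zero on $\Sigma$.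

**Step 2: condition (iii).** The surface $\Sigma$ is smooth, since $f_0=\sum x_i^{12}$. Let $p\in\Sigma$. By Lemma 7 some $2\times2$ minor of $A$ is invertible at $p$ (after trivializing by a linear form not vanishing at $p$). Invertible row and column operations over the local ring bring $A$ to $\operatorname{diag}(1,1,g)$, where $g$ is a unit times $f_0$. On $\Sigma$ we have $g=0$. So near $p$ the scheme $\mathcal V=\{(p,h)\in\Sigma\times H:A(p)h(p)=0\}$ is given by the vanishing of the first two coordinates of the transformed vector $h$. These are two equations linear in $h$ and independent at every point of $\Sigma$, again because evaluation of $h$ is surjective. Hence $\mathcal V$ is a vector bundle over $\Sigma$ of rank $\dim H-2$, smooth of dimension $\dim H$. Its fibre over $h$ is $V(f_0,f_1,f_2,f_3)=Z$. Generic smoothness gives (iii).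

**Step 3: condition (i).** The condition says that a linear map $R_4^3\to(R/I_2R)_{12}$, depending linearly on $h$, is injective; this is open. So one example suffices. Let $C=R/(y_0,\dots,y_3)R$. Identify $C_4$ with the span of the $x^e$, $e_i\le3$, $|e|=4$. It has dimension $35-4=31$, and $R_4=\langle y_0,\dots,y_3\rangle\oplus C_4$. Choose $q_{ki}\in C_4$ ($1\le k\le3$, $0\le i\le3$) such that

* ($\alpha$) the map $C_4^3\to C_8^4$, $(r_k)_k\mapsto(\sum_kr_kq_{ki})_i$, is injective;
* ($\beta$) the twelve elements $q_{ki}$ are linearly independent.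

Both are open conditions on $(q_{ki})$, and each can be satisfied. For ($\beta$), $12\le31$. For ($\alpha$), let $q_{10}=q_{21}=q_{32}$ be the class of $(x_0+\dots+x_3)^4$ and let the other $q_{ki}$ be $0$; multiplication by $(\sum x_i)^4:C_4\to C_8$ is bijective by Lemma 3, since $2\cdot4+4=12$ is the socle degree. So both can be satisfied together.

Put $h_k=\sum_iy_iq_{ki}$ and suppose $\sum r_kh_k\in I_2R\subseteq(y)^2R$. As $R$ is $S$-free, $(y)R/(y)^2R=\bigoplus_iy_iC$. From $\sum_kr_kh_k=\sum_iy_i\sum_kr_kq_{ki}$ we get $\sum_kr_kq_{ki}=0$ in $C_8$ for all $i$. By ($\alpha$) the classes of the $r_k$ in $C_4$ vanish, so $r_k=\sum_j\gamma_{kj}y_j$ with $\gamma_{kj}\in k$. Then $\sum_{k,i,j}\gamma_{kj}\,y_iy_j\,q_{ki}\in I_2R$. Since $R/I_2R$ is free over $S/I_2$ on the $x^e$ and $y_iy_j\equiv\beta_{ij}\theta$, this reads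
$$\sum_{k,i}\Big(\sum_j\beta_{ij}\gamma_{kj}\Big)q_{ki}=0 .$$
By ($\beta$), $\sum_j\beta_{ij}\gamma_{kj}=0$ for all $i,k$, and nondegeneracy gives $\gamma=0$, so $r=0$. $\square$

Fix such an $h$ from now on.

### 8.3. The complete intersection $W=Z\sqcup Z'$ and the ideal of $Z$

In the box, $\mathcal W$ was a complete intersection split into $Z$ and $Z'$ by $f_0$. Here is the analogue. Let $\mathfrak w=(f_1,f_2,f_3)$ and $W=V(\mathfrak w)$.

**Lemma 9.** $W=Z\sqcup Z'$ is a reduced complete intersection of $12^3=1728$ points, $\mathfrak w=I(W)$, $(h_1,h_2,h_3)=I(Z')$, and $|Z|=1216$.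

*Proof.* Where $f_0\ne0$ the matrix $A$ is invertible, so there $f_1=f_2=f_3=0$ is equivalent to $h=0$. With Lemma 8(ii) this gives $W=Z\sqcup Z'$ as sets. So $W$ is finite and $\mathfrak w$ is a complete intersection. At $p\in Z'$, $A$ is invertible over the local ring and $\mathfrak w_p=(h)_p=\mathfrak m_p$. At $p\in Z$ some $h_k(p)\ne0$, since $p\notin Z'$. Then (1) shows $f_0\in\mathfrak w_p$, so $\mathfrak w_p=(f_0,\dots,f_3)_p=\mathfrak m_p$ by Lemma 8(iii). Hence $W$ is reduced, with $12^3$ points by Bézout, and $|Z|=1728-512=1216>0$. Ideals of complete intersections are unmixed, so $\mathfrak w=I(W)$ and $(h)=I(Z')$. $\square$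

Choose linear coordinates $X_0,\dots,X_3$ with $X_0\ne0$ on $W$, and evaluate forms at points of $W$ with $X_0=1$. Let $\partial_j=\partial/\partial X_j$ and $J(p)=\det(\partial_jf_i)_{1\le i,j\le3}(p)$, which is nonzero for $p\in W$ because $W$ is reduced. The replacement for Lagrange interpolation is the Euler–Jacobi theorem:
$$\sum_{p\in W}\frac{F(p)}{J(p)}=0\qquad\text{for forms }F\text{ of degree }32=3\cdot12-4.\tag{2}$$
(See Griffiths–Harris, *Principles of Algebraic Geometry*, Ch. 5, for $k=\mathbb C$. In general, the coefficients of $F$ and of the $f_i$ and the coordinates of the points of $W$ generate a finitely generated extension of $\mathbb Q$, which embeds in $\mathbb C$.)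

**Duality.** Let $H_W(j)=\dim R_j|_W$ and define $H_{Z'}$ likewise. As $\mathfrak w=I(W)$ is a complete intersection, $H_W(j)=\sum_{i\le j}b_i$ with $\sum b_it^i=(1+t+\dots+t^{11})^3$. This polynomial is palindromic of degree $33$ with coefficient sum $|W|$. Hence
$$H_W(j)+H_W(32-j)=|W|,\qquad H_{Z'}(j)+H_{Z'}(20-j)=|Z'|\tag{3}$$
for all integers $j$; the second equality comes in the same way from $(1+\dots+t^7)^3$, of degree $21$. On $k^W$ consider the nondegenerate pairing $\langle u,v\rangle=\sum_{p\in W}u(p)v(p)/J(p)$. By (2), $R_j|_W$ and $R_{32-j}|_W$ are orthogonal, and by (3) their dimensions add up to $|W|$. So *each is the exact annihilator of the other*.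

**Lemma 10.** $I:=I(Z)=(f_0,f_1,f_2,f_3)$.

*Proof.* We compare dimensions modulo $\mathfrak w$. The space $(I(Z)/\mathfrak w)_j$ consists of the functions in $R_j|_W$ supported on $Z'$. By duality these are the $u\in k^{Z'}$ orthogonal to $R_{32-j}|_{Z'}$, so the dimension is $512-H_{Z'}(32-j)=H_{Z'}(j-12)$ by (3). The subspace $f_0R_{j-12}|_W$ also has dimension $H_{Z'}(j-12)$, because $f_0$ vanishes on $Z$ and nowhere on $Z'$. So they are equal, and $I(Z)_j=\mathfrak w_j+f_0R_{j-12}$. $\square$

### 8.4. The Jacobian form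

We now produce the functional $\varphi$ and the form of order $2$ on which it does not vanish. Let
$$\mathcal J=\det(\partial_jf_i)_{0\le i,j\le3}\in R_{44},\qquad \varphi(F)=\sum_{p\in Z'}\frac{F(p)}{f_0(p)J(p)}\quad(F\in R_{44}).$$

**Lemma 11.** (i) $\varphi$ vanishes on $(I^2)_{44}$. (ii) $\varphi(\mathcal J)=12\cdot512\ne0$. (iii) $\mathcal J\in I(z)^2$ for every $z\in Z$.

*Proof.* (i) Write $F=\sum_{i=0}^3f_ig_i$ with $g_i\in I_{32}$. On $Z'$ we have $f_1=f_2=f_3=0$, and $g_0$ vanishes on $Z$. So $\varphi(F)=\sum_{Z'}g_0/J=\sum_Wg_0/J=0$ by (2).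

By Euler's formula, multiplying column $0$ by $X_0$ and adding $X_j$ times column $j$ for $j=1,2,3$ gives
$$X_0\mathcal J=\det\big[\,12f_i\mid\partial_1f_i\mid\partial_2f_i\mid\partial_3f_i\,\big]_{i=0,\dots,3}.\tag{4}$$

(ii) At a point of $Z'$, with $X_0=1$, the first column of (4) is $(12f_0,0,0,0)^T$, so $\mathcal J=12f_0J$ there. Each of the $512$ points contributes $12$ to $\varphi(\mathcal J)$.

(iii) The four classes of the $f_i$ in the three-dimensional space $\mathfrak m_z/\mathfrak m_z^2$ are linearly dependent. So some combination $f'=\sum\lambda_if_i$, with a coefficient $\lambda_a\ne0$, lies in $\mathfrak m_z^2$ in the chart $X_0=1$, and then $\partial_jf'\in\mathfrak m_z$ for $j=1,2,3$. Replace row $a$ in (4) by the row of $f'$; the determinant is multiplied by $\lambda_a$. Expand along the first column. The term of row $a$ has the factor $f'\in\mathfrak m_z^2$. Every other term has a factor $f_i\in\mathfrak m_z$ times a minor containing the entries $\partial_jf'\in\mathfrak m_z$ of row $a$. So $\mathcal J\in\mathfrak m_z^2$.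 $\square$

For $z\in Z$ let $T_z^*=\mathfrak m_z/\mathfrak m_z^2$, let $[f_i]_z\in T_z^*$ be the classes, and recall $\mathfrak m_z^2/\mathfrak m_z^3=\operatorname{Sym}^2T_z^*$. What is left is:

**Lemma 12.** The map
$$\bigoplus_{0\le i\le j\le3}R_{20}\to\bigoplus_{z\in Z}\operatorname{Sym}^2T_z^*,\qquad(r_{ij})\mapsto\Big(\sum_{i\le j}r_{ij}(z)[f_i]_z[f_j]_z\Big)_z$$
is surjective.

**Proof of Theorem 3, assuming Lemma 12.** Choose $r_{ij}\in R_{20}$ such that $F=\sum r_{ij}f_if_j\in(I^2)_{44}$ has the same class as $\mathcal J$ in $\mathfrak m_z^2/\mathfrak m_z^3$ for every $z\in Z$. Put $G=\mathcal J-F$. Then $G\in I^{(3)}$ and $\deg G=44\ge3\cdot12$, while $I$ is generated in degree $12$ by Lemma 10. So $G\in\overline{I^3}$ by Lemma 1. By Lemma 11, $\varphi(G)=\varphi(\mathcal J)\ne0$, so $G\notin I^2$. Hence $\overline{I^3}\not\subseteq I^2$ and $\rho_{int}(I(Z))\ge\frac32$. The quoted bound $\rho_{int}\le\frac n2=\frac32$ gives equality. $\square$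

## 9. Realizing all quadratic parts: proof of Lemma 12

By duality, a failure of surjectivity produces a family of forms $c_{ij}$ of degree $12$ with many relations. Through the matrix $A$ these become relations between constant matrices, and the matrices turn out to be scalar. We first prove the needed statements about $A$.

### 9.1. Rigidity of $A$

With indices modulo $3$, for constant matrices $B=(b_{ij})$, $C=(c_{ij})$,
$$(BA)_{ij}=b_{ij}L_j+b_{i,j-1}M_{j-1},\qquad(AC)_{ij}=c_{ij}L_i+c_{i+1,j}M_i .\tag{5}$$

**Lemma 13.** If $B,C$ are constant $3\times3$ matrices with $BA+AC=0$, then $B=-C$ is scalar.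

*Proof.* Put $C'=-C=(c_{ij})$, so $BA=AC'$. Comparing $U$- and $V$-parts in (5) gives $b_{ij}L_j=c_{ij}L_i$ and $b_{i,j-1}M_{j-1}=c_{i+1,j}M_i$ for all $i,j$. As the $L$'s are pairwise independent, the first relation gives $b_{ij}=c_{ij}=0$ for $i\ne j$ and $b_{ii}=c_{ii}$. The second with $j=i+1$ gives $b_{ii}=c_{i+1,i+1}$. So all diagonal entries of $B$ and $C'$ are equal. $\square$

**Lemma 14.** If $\rho=(\rho_{ik})$ has entries in $R_4$ and $\sum_{i,k}\rho_{ik}\operatorname{adj}_{ki}\in kf_0$, then $\rho=BA+AC$ for constant matrices $B,C$.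

*Proof.* **Step 1: reduction to entries in $S_1$.** For the matrix unit $E_{11}$, $\sum_{i,k}(E_{11}A)_{ik}\operatorname{adj}_{ki}=\sum_ka_{1k}\operatorname{adj}_{k1}=f_0$. Subtracting a multiple of $E_{11}A$ from $\rho$, we may assume the sum is $0$. Decompose $R=\bigoplus_eS\,x^e$; an element of $R_4$ has its component along $x^0$ in $S_1$ and constant components along the $x^e$ with $|e|=4$. Since the nine entries of $\operatorname{adj}$ are linearly independent elements of $S_2$ (Lemma 7), the components of $\rho$ along $x^e$, $e\ne0$, vanish. So $\rho_{ik}\in S_1$.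

**Step 2: counting linear syzygies.** The linear syzygies of the nine entries form the kernel of $S_1^9\to(I_2)_3$. This map is surjective and $(I_2)_3=S_3$ has dimension $20$ by Lemma 7, so the kernel has dimension $36-20=16$. On the other hand,
$$\sum_{i,k}(BA+AC)_{ik}\operatorname{adj}_{ki}=\operatorname{tr}(BA\operatorname{adj})+\operatorname{tr}(AC\operatorname{adj})=(\operatorname{tr}B+\operatorname{tr}C)f_0 .$$
The space of all $BA+AC$ has dimension $18-1=17$ by Lemma 13. The condition $\operatorname{tr}B+\operatorname{tr}C=0$ is, by the display, a nonzero linear condition on it. So the matrices $BA+AC$ with $\operatorname{tr}B+\operatorname{tr}C=0$ form a $16$-dimensional space of linear syzygies, which must be all of them. $\square$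

**Lemma 15.** If $C_1,C_2,C_3$ are constant matrices with $a_iC_j-a_jC_i\in\langle a_1,a_2,a_3\rangle_k$ for all $i\ne j$, then each $C_i$ is scalar.

*Proof.* Fix $i$ and write $C_i=(c_{lm})$. For $j\ne i$ let $l_0$ denote the third index and write $a_iC_j-a_jC_i=\sum_l\beta_la_l$. The $U$-part of column $l$ and the $V$-part of column $l+1$ read
$$L_i(C_j)_{il}-L_jc_{jl}=\beta_lL_l,\qquad M_i(C_j)_{i+1,l+1}-M_jc_{j+1,l+1}=\beta_lM_l .$$
Compare coefficients of $L_j$ (resp. $M_j$) in the basis $L_i,L_j$ of $U$ (resp. $M_i,M_j$ of $V$):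

* $l=i$: $c_{ji}=0$ and $c_{j+1,i+1}=0$;
* $l=j$: $c_{jj}=-\beta_j=c_{j+1,j+1}$;
* $l=l_0$: $c_{jl_0}$ and $c_{j+1,l_0+1}$ are nonzero multiples of $\beta_{l_0}$, because $L_{l_0}$ has a nonzero $L_j$-coefficient and $M_{l_0}$ a nonzero $M_j$-coefficient.

Take $j=i+1$, $l_0=i+2$. Then $c_{i+1,i}=c_{i+2,i+1}=0$, $c_{i+1,i+1}=c_{i+2,i+2}$, and $c_{i+1,i+2}$, $c_{i+2,i}$ are nonzero multiples of one number $\beta$.

Take $j=i+2$, $l_0=i+1$. Then $c_{i+2,i}=c_{i,i+1}=0$, $c_{i+2,i+2}=c_{ii}$, and $c_{i+2,i+1}$, $c_{i,i+2}$ are nonzero multiples of one number $\beta'$.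

From $c_{i+2,i}=0$ we get $\beta=0$, so $c_{i+1,i+2}=0$. From $c_{i+2,i+1}=0$ we get $\beta'=0$, so $c_{i,i+2}=0$. All off-diagonal entries vanish and the diagonal entries agree. $\square$

### 9.2. The surjectivity

**Proof of Lemma 12.** Suppose the map is not surjective.

**Step 1: turn the failure into forms $c_{ij}$.** There are functionals $\Lambda_z$ on $\operatorname{Sym}^2T_z^*$, not all zero, whose sum kills the image. Put $\nu_{ij}(z)=\Lambda_z([f_i]_z[f_j]_z)$, symmetric in $i,j$. Then $\sum_{z\in Z}\nu_{ij}(z)r(z)=0$ for all $r\in R_{20}$ and all $i,j$. So the function on $W$ equal to $J\nu_{ij}$ on $Z$ and to $0$ on $Z'$ is orthogonal to $R_{20}|_W$. By duality it is the restriction of some $c_{ij}\in R_{12}$. As $c_{ij}$ vanishes on $Z'$ and $I(Z')=(h)$ by Lemma 9,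
$$c_{ij}=\sum_{k=1}^3r^{ij}_kh_k,\qquad r^{ij}\in R_4^3,$$
and we choose $c_{ij}=c_{ji}$ and $r^{ij}=r^{ji}$. We shall show that every $c_{ij}$ vanishes on $Z$.

**Step 2: use the relation among the $[f_i]_z$.** This produces elements of $I$ in degree $12$, of which there are few. Let $z\in Z$. Then $A(z)$ has rank $2$, so $\operatorname{adj}(z)=uv^T$ has rank one with $u$ spanning $\ker A(z)$. Since $A(z)h(z)=0$ and $h(z)\ne0$, we have $h(z)=au$ with $a\ne0$. Taking classes in $T_z^*$ in (1) gives $u_k\sum_iv_i[f_i]_z=au_k[f_0]_z$; choosing $k$ with $u_k\ne0$,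
$$\sum_{i=1}^3v_i[f_i]_z=a[f_0]_z .$$
Multiply by $[f_j]_z$, apply $\Lambda_z$ and multiply by $J(z)$: $\sum_{i\ge1}v_ic_{ij}(z)=a\,c_{0j}(z)$. Insert $c_{ij}(z)=a\sum_kr^{ij}_k(z)u_k$ on the left, divide by $a$, and use $u_kv_i=\operatorname{adj}_{ki}(z)$. The result is that
$$E_j:=\sum_kr^{0j}_kh_k-\sum_{i=1}^3\sum_{k=1}^3r^{ij}_k\operatorname{adj}_{ki}\in R_{12}\quad\text{vanishes on }Z,\qquad j=0,\dots,3 .$$

**Step 3: pass to constant matrices.** By Lemma 10, $E_j\in I_{12}=\langle f_0,\dots,f_3\rangle$; write $E_j=\gamma_{j0}f_0+\sum_{i\ge1}\gamma_{ji}f_i$ with constants $\gamma_{ji}$. Since $f_i=\sum_ka_{ik}h_k$ for $i\ge1$,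
$$\sum_k\Big(r^{0j}_k-\sum_{i\ge1}\gamma_{ji}a_{ik}\Big)h_k=\gamma_{j0}f_0+\sum_{i,k}r^{ij}_k\operatorname{adj}_{ki}\in I_2R,$$
because $f_0=\det A$ and the entries of $\operatorname{adj}$ lie in $I_2R$. By Lemma 8(i), $r^{0j}=\sum_{i\ge1}\gamma_{ji}a_i$. The right-hand side is then $0$, so $\sum_{i,k}r^{ij}_k\operatorname{adj}_{ki}\in kf_0$. By Lemma 14, the matrix with rows $r^{1j},r^{2j},r^{3j}$ equals $B_jA+AC_j$ with constant $B_j,C_j$.

**Step 4: the $c_{ij}$ vanish on $Z$.** First, $c_{0j}=\sum_kr^{0j}_kh_k=\sum_{i\ge1}\gamma_{ji}f_i$ vanishes on $Z$, so $\nu_{0j}=\nu_{j0}=0$ for $j=0,\dots,3$. Next let $i,j\ge1$. Row $i$ of $B_jA+AC_j$ is a constant combination of $a_1,a_2,a_3$ plus $a_iC_j$. So for $i\ne j$ the symmetry $r^{ij}=r^{ji}$ says $a_iC_j-a_jC_i\in\langle a_1,a_2,a_3\rangle_k$. By Lemma 15, $C_1,C_2,C_3$ are scalar, say $C_j=s_j\mathrm{Id}$. Hence for all $i,j\ge1$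
$$c_{ij}=\big((B_jA+AC_j)h\big)_i=\Big(B_j\,(f_1,f_2,f_3)^T\Big)_i+s_jf_i\in\mathfrak w,$$
which vanishes on $Z$, and $\nu_{ij}=0$.

So $\Lambda_z$ kills all products $[f_i]_z[f_j]_z$. Since $Z$ is reduced, the $[f_i]_z$ span $T_z^*$, so these products span $\operatorname{Sym}^2T_z^*$. Thus all $\Lambda_z=0$, a contradiction. This proves Lemma 12, and with it Theorem 3. $\square$
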